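# Hypergraph spaces $X(\kappa,d,n)$: reading $d$ and $n$ off the topology

## 1. Forgetting one edge of a countable graph

Let $V=\{a,b\}\cup D$ with $D=\{u_0,u_1,u_2,\dots\}$. For $n=3,4$ let $Y_n$ be the set of graphs on $V$ that contain no complete graph $K_n$. A graph is its set of edges, that is, a point of $2^{[V]^2}$, and $Y_n$ carries the product topology. We write $xy$ for $\{x,y\}$. Let
$$q_n(\Gamma)=\Gamma\setminus\{ab\}$$
be the map that forgets the edge $ab$, and let $W_n=q_n[Y_n]$. Since deleting edges creates no clique, $W_n$ consists of the $K_n$-free graphs on $V$ that do not contain $ab$.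

*The forgotten edge leaves a topological trace.* Take $\Gamma=\{ab\}\in Y_3$, so $q_3(\Gamma)=\emptyset$. The graphs $z_k=\{au_k,bu_k\}$ lie in $W_3$ and converge to $\emptyset$, because every fixed pair lies in at most one $z_k$. But no graph in $Y_3$ with image $z_k$ contains $ab$: it would contain the triangle $\{a,b,u_k\}$. So the image of the open set $\{\Gamma'\in Y_3:ab\in\Gamma'\}$ contains $\emptyset=q_3(\Gamma)$ and misses every $z_k$, and hence it is not a neighborhood of $q_3(\Gamma)$. For $n=4$ the graphs $\{u_{2k}u_{2k+1},\,au_{2k},\,au_{2k+1},\,bu_{2k},\,bu_{2k+1}\}$ do the same job. On the other hand, if $ab\notin\Gamma$, then $q_n$ maps neighborhoods of $\Gamma$ onto neighborhoods of $q_n(\Gamma)=\Gamma$, because each $z\in W_n$ near $\Gamma$ is its own preimage.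

*The fibers.* A graph $z\in W_n$ has the preimage $z$, and it has the second preimage $z\cup\{ab\}$ exactly when adding $ab$ creates no $K_n$. For $n=3$ this means that $a$ and $b$ have no common neighbor. For $n=4$ it means that no two common neighbors of $a$ and $b$ are adjacent.

*A sentence that separates 3 from 4.* Consider:

> There is a $K_n$-free graph $\gamma$ on $D$ such that every $z\in W_n$ with $z\cap[D]^2=\gamma$ has two preimages.

For $n=4$ it is true: take $\gamma=\emptyset$. Then $D$ is independent in $z$, and $ab$ can always be added. For $n=3$ it is false: given any $\gamma$, the graph $z=\gamma\cup\{au_0,bu_0\}$ is triangle-free, since $a$ and $b$ have only one neighbor each, and $ab$ cannot be added to it.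

So $q_3$ and $q_4$ behave differently. Do the spaces $Y_3$ and $Y_4$ differ? They do not: by a result quoted in the next section, both are homeomorphic to $2^\omega$. A homeomorphism $Y_3\to Y_4$ need not respect the vertices, so it may scramble $q_3$ into something that is not a forgetting map at all. We are led to ask whether, on a larger vertex set, some forgetting map must survive every homeomorphism. On $\omega_2$ one does, and this answers the question below.

## 2. The spaces, the statements, and a comparison that cannot help

For a set $S$ and a cardinal $d$, $[S]^d$ is the set of all subsets of $S$ of cardinality $d$. Let $\kappa$ be an infinite cardinal and $1\le d<\omega$.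

**Definition (hypergraph spaces).** $X(\kappa,d)$ is the power set of $[\kappa]^d$, identified with the product space $2^{[\kappa]^d}$, where $2=\{0,1\}$ is discrete. A *$k$-clique* of $\Gamma\subseteq[\kappa]^d$ is a set $\sigma\in[\kappa]^k$ with $[\sigma]^d\subseteq\Gamma$. $X(\kappa,d,n)$ is the subspace of all $\Gamma$ that have no $n$-clique. For $A\subseteq\kappa$ put $\Gamma|A=\Gamma\cap[A]^d$.

For example, $X(\kappa,2,3)$ is the space of triangle-free graphs on $\kappa$. A point of $X(\kappa,3,4)$ is a set of triples such that no four points of $\kappa$ have all four of their triples in the set.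

A basic neighborhood of $\Gamma$ has the form $\{\Gamma':\Gamma'|F=\Gamma|F\}$ with $F\subset\kappa$ finite, and enlarging $F$ shrinks it. For each finite $\sigma$, "$[\sigma]^d\subseteq\Gamma$" is a clopen condition, so $X(\kappa,d,n)$ is closed in $2^{[\kappa]^d}$. It is therefore compact Hausdorff. Subsets of hypergraphs without $n$-cliques have no $n$-cliques, and we use this all the time.

Small values of $k$ need care. If $1\le k<d$, every $k$-set is a $k$-clique, vacuously, so $X(\kappa,d,k)=\emptyset$. A $d$-clique is just an edge, so $X(\kappa,d,d)=\{\emptyset\}$ is one point. If $k>d$, then $X(\kappa,d,k)$ is infinite: it contains every $\{e\}$ with $e\in[\kappa]^d$, since a $k$-set has more than one $d$-subset.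

**Quoted result.** Assume $2\le d<n<\omega$ and $2\le d'<n'<\omega$. If $\omega\le\kappa<\omega_d,\omega_{d'}$, then $2^\kappa\cong X(\kappa,d,n)\cong X(\kappa,d',n')$. But if $\kappa\ge\omega_d$ and $d<d'$, then $2^\kappa\not\cong X(\kappa,d,n)\not\cong X(\kappa,d',n')$.

For graphs this leaves the dependence on $n$ once $\kappa\ge\omega_2$. The source "Homeomorphism classes of hypergraph spaces" (https://dkmj.org/academic/slides/s21.pdf) asks: is $X(\omega_2,2,3)\cong X(\omega_2,2,4)$? We prove the following.

**Theorem 1.** $X(\omega_2,2,3)\not\cong X(\omega_2,2,4)$.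

**Theorem 2.** Let $2\le d<n<\omega$, $2\le d'<n'<\omega$, $d\le d'$, $\kappa\ge\omega_d$. If $X(\kappa,d,n)\cong X(\kappa,d',n')$, then $(d,n)=(d',n')$.

**Corollary 3 (classification).** For infinite $\kappa,\kappa'$ and $2\le d<n<\omega$, $2\le d'<n'<\omega$: $X(\kappa,d,n)\cong X(\kappa',d',n')$ if and only if $\kappa=\kappa'$ and either $(d,n)=(d',n')$ or $\kappa<\omega_{\min(d,d')}$.

The quoted result is used only in Corollary 3, and there only its first half.

A sensible first attempt is to look for a standard invariant of compact spaces that takes different values, such as weight or cardinality. Here is why a large class of invariants fails. Choose a family $\mathcal E$ of $\kappa$ pairwise disjoint $d$-sets, where $d\ge2$. No $\Gamma\subseteq\mathcal E$ has an $n$-clique $\sigma$ with $n>d$: if $e\in[\sigma]^d$, $y\in e$ and $x\in\sigma\setminus e$, then $e$ and $(e\setminus\{y\})\cup\{x\}$ would be distinct members of $\mathcal E$ that meet. So $\{\Gamma:\Gamma\subseteq\mathcal E\}$ is a closed copy of $2^\kappa$ inside $X(\kappa,d,n)$. Conversely, $X(\kappa,d,n)$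 is a closed subspace of $2^{[\kappa]^d}\cong2^\kappa$. Hence, for fixed $\kappa$, any two of our spaces embed in each other as closed subspaces, and no invariant that is monotone for closed subspaces can separate them.

We shall use these textbook facts.

* **Fact A.** If $X\subseteq2^I$ is compact and $C\subseteq X$ is clopen, then membership in $C$ depends on finitely many coordinates. Indeed $C$ is open and compact, hence a finite union of basic open sets of $X$.
* **Fact B.** A continuous surjection from a compact space onto a Hausdorff space is a quotient map, and it is a homeomorphism if it is bijective.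
* **Fact C.** A space of weight $\lambda$ (least size of a base) has no discrete subspace of size greater than $\lambda$.

**Definition (openness at a point).** A map $p:X\to Z$ is *open at $x$* if $p[U]$ is a neighborhood of $p(x)$ for every neighborhood $U$ of $x$.

By Section 1, $q_n$ is open at $\emptyset$ and not open at $\{ab\}$.

## 3. Vertex sets that a homeomorphism respects

Let $h:X=X(\kappa,d,n)\to X'=X(\kappa,d',n')$ be a homeomorphism. This section finds forgetting maps that $h$ cannot scramble.

For $e\in[\kappa]^{d'}$ the set $\{\Gamma\in X:e\in h(\Gamma)\}$ is clopen. By Fact A it depends on finitely many coordinates, each of which is a $d$-set. Let $f(e)\subset\kappa$ be the union of these $d$-sets. It is finite, and whether $e\in h(\Gamma)$ depends only on $\Gamma|f(e)$. Likewise, for $e\in[\kappa]^d$ there is a finite $g(e)\subset\kappa$ such that whether $e\in h^{-1}(\Gamma')$ depends only on $\Gamma'|g(e)$. Fix such $f$ and $g$.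

**Definition (closed sets of $h$).** $A\subseteq\kappa$ is *closed* if $f(e)\subseteq A$ for all $e\in[A]^{d'}$ and $g(e)\subseteq A$ for all $e\in[A]^d$.

*Example.* Let $\pi$ be a permutation of $\kappa$, let $(d',n')=(d,n)$, and let $h$ move each edge by $\pi$. Then $e\in h(\Gamma)$ iff $\pi^{-1}[e]\in\Gamma$, so we may take $f(e)=\pi^{-1}[e]$ and $g(e)=\pi[e]$. A set $A$ with $|A|\ge d$ is closed iff $\pi[A]=A$, because each point of $A$ lies in some $e\in[A]^d$.

Intersections of closed sets are closed, and $\kappa$ is closed. So every $S\subseteq\kappa$ has a least closed superset $\mathrm{cl}(S)$. It is obtained by starting with $S$ and adding, $\omega$ times, all $f(e)$ and $g(e)$ for edges $e$ inside the current set. Hence $|\mathrm{cl}(S)|\le\max(|S|,\omega)$.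

**Lemma 4 (transport).** Let $h$ be as above.

1. If $A$ is closed and $\Gamma,\Gamma_1\in X$, then
$$\Gamma|A=\Gamma_1|A\iff h(\Gamma)|A=h(\Gamma_1)|A.\tag{1}$$
2. Let $A_0,\dots,A_{\ell-1}$ be closed, $K=\bigcup_i[A_i]^d$, $p(\Gamma)=\Gamma\cap K$ for $\Gamma\in X$, $Z=p[X]$, and let $K'=\bigcup_i[A_i]^{d'}$, $p'(\Gamma')=\Gamma'\cap K'$ for $\Gamma'\in X'$, $Z'=p'[X']$. Then for $\Gamma,\Gamma_1\in X$
$$p(\Gamma)=p(\Gamma_1)\iff p'(h(\Gamma))=p'(h(\Gamma_1)),\tag{2}$$
$$p\text{ is open at }\Gamma\iff p'\text{ is open at }h(\Gamma).\tag{3}$$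

*Proof.* (1): Let $\Gamma|A=\Gamma_1|A$ and $e\in[A]^{d'}$. Since $f(e)\subseteq A$, we have $e\in h(\Gamma)$ iff $e\in h(\Gamma_1)$. So $h(\Gamma)|A=h(\Gamma_1)|A$. The converse is the same with $g$ and $h^{-1}$.

(2): $p(\Gamma)=p(\Gamma_1)$ means $\Gamma|A_i=\Gamma_1|A_i$ for all $i$. Apply (1) to each $A_i$.

(3): By (2) there is a bijection $\bar h:Z\to Z'$ with $\bar hp=p'h$. The maps $p,p'$ are continuous surjections between compact Hausdorff spaces, hence quotient maps by Fact B. As $\bar hp=p'h$ is continuous, $\bar h$ is continuous, and by Fact B it is a homeomorphism. For a neighborhood $U$ of $\Gamma$ we have $p'[h[U]]=\bar h[p[U]]$. The sets $h[U]$ are exactly the neighborhoods of $h(\Gamma)$, so (3) follows. $\square$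

We note once and for all that
$$Z=\{z\subseteq K:z\text{ has no }n\text{-clique}\}.\tag{4}$$
If $z=\Gamma\cap K$, then $z\subseteq\Gamma$ has no $n$-clique. Conversely, such a $z$ lies in $X$ and $p(z)=z$. Basic neighborhoods of $z$ in $Z$ are the sets $\{z'\in Z:z'|F=z|F\}$ with $F$ finite.

## 4. Two crossing closed sets in $\omega_2$

Write $X_n=X(\omega_2,2,n)$, and suppose toward a contradiction that $h:X_3\to X_4$ is a homeomorphism. To imitate Section 1 we need closed sets $A,B$ with infinite intersection, neither containing the other.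

**Step 1: choosing $A$ and $B$.** This step supplies the forgotten pair $ab$ of Section 1. For $\alpha<\omega_2$ let $A_\alpha=\mathrm{cl}(\omega\cup\{\alpha\})$, a countable set. The union $\bigcup_{\alpha<\omega_1}A_\alpha$ has size at most $\omega_1$, so we can choose $\beta\in\omega_2$ outside it. As $A_\beta$ is countable, we can then choose $\alpha\in\omega_1\setminus A_\beta$. Put
$$A=A_\alpha,\qquad B=A_\beta,\qquad D=A\cap B.$$
All three are closed, $D\supseteq\omega$ is infinite, $\alpha\in A\setminus B$ and $\beta\in B\setminus A$.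

Let $K=[A]^2\cup[B]^2$, $p_n(\Gamma)=\Gamma\cap K$, and $p_n:X_n\to Z_n=p_n[X_n]$. A *cross pair* is a pair $ab$ with $a\in A\setminus B$ and $b\in B\setminus A$. Cross pairs are not in $K$. The map $p_n$ forgets them, and it also forgets every pair that is not inside $A\cup B$.

**Step 2: cross pairs destroy openness.** This is the first half of a topological description of the graphs with a cross pair.

**Lemma 5.** If $\Gamma\in X_4$ contains a cross pair $ab$, then $p_4$ is not open at $\Gamma$.

*Proof.* Let $U=\{\Gamma'\in X_4:ab\in\Gamma'\}$ and $z=p_4(\Gamma)$. Any neighborhood of $z$ in $Z_4$ contains $\{z'\in Z_4:z'|F=z|F\}$ for some finite $F$, and we may assume $a,b\in F$. Pick distinct $u,v\in D\setminus F$ and let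
$$z'=z|F\cup\{uv,au,av,bu,bv\}.$$
As $u,v\in D$, the new edges lie in $[A]^2\cup[B]^2=K$. Each new edge contains $u$ or $v$, so $z'|F=z|F$. A $K_4$ in $z'$ that avoids $u$ and $v$ would be a $K_4$ in $z$, which has none. In $z'$ the neighbors of $u$ are exactly $v,a,b$, and those of $v$ are exactly $u,a,b$. So a $K_4$ that contains $u$ or $v$ is $\{a,b,u,v\}$. This is impossible since $ab\notin K\supseteq z'$. So $z'\in Z_4$. A graph that contains both $z'$ and $ab$ has a $K_4$ on $\{a,b,u,v\}$, so $z'\notin p_4[U]$. Hence $p_4[U]$ is not a neighborhood of $z$. $\square$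

**Step 3: without cross pairs there is openness.** This is the second half. It takes more work than in Section 1, because forgotten pairs other than cross pairs have to be put back.

**Lemma 6.** If $\Gamma\in X_3$ contains no cross pair, then $p_3$ is open at $\Gamma$.

*Proof.* Let $F$ be finite and $U=\{\Gamma'\in X_3:\Gamma'|F=\Gamma|F\}$. We show that $p_3[U]$ contains every $z'\in Z_3$ with $z'|F=p_3(\Gamma)|F$. Put
$$\Gamma'=z'\cup(\Gamma|F\setminus K).$$
Since $z'|F=\Gamma|F\cap K$, we have $\Gamma'|F=\Gamma|F$. Also $\Gamma'\cap K=z'$. It remains to see that $\Gamma'$ is triangle-free. Suppose $\sigma$ is a triangle of $\Gamma'$.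

Then $\sigma\not\subseteq F$, as $\Gamma'|F=\Gamma|F$ is triangle-free. Also $\sigma\not\subseteq A$ and $\sigma\not\subseteq B$, as otherwise its edges would lie in $\Gamma'\cap K=z'$, which is triangle-free. Choose $v\in\sigma\setminus F$ and write $\sigma=\{v,x,y\}$. The edges $vx,vy$ are not in $[F]^2$, so they lie in $z'\subseteq K$. In particular $v,x,y\in A\cup B$. If $v\in A\setminus B$, then $vx,vy\in K$ forces $x,y\in A$ and $\sigma\subseteq A$, a contradiction. Symmetrically $v\notin B\setminus A$. So $v\in D$. As $\sigma\not\subseteq A$ and $\sigma\not\subseteq B$, one of $x,y$ lies in $B\setminus A$ and one lies in $A\setminus B$. So $xy$ is a cross pair in $\Gamma'\setminus K\subseteq\Gamma$, a contradiction. So $\Gamma'\in U$. $\square$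

Can openness alone finish the proof? It cannot. Lemma 8 below shows that for every $n\ge3$ the map $p_n$ is open at $\Gamma$ exactly when $\Gamma$ contains no cross pair. The criterion is the same for $n=3$ and $n=4$, so knowing where $p_n$ is open reveals that cross pairs exist and says nothing about $n$. What depends on $n$ is which points of $Z_n$ have a preimage with a cross pair, and Section 1 shows how to use this: fix the graph on $D$ and let everything else vary. Since $D$ is closed too, (1) makes "fix the graph on $D$" a phrase that $h$ respects.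

**Step 4: a sentence preserved by $h$.** We write the sentence of Section 1 using only notions that $h$ respects. For $n=3,4$ consider:

> $(P_n)$: there is $\Gamma_0\in X_n$ such that for every $\Gamma'\in X_n$ with $\Gamma'|D=\Gamma_0|D$ there is $\Gamma''\in X_n$ with $p_n(\Gamma'')=p_n(\Gamma')$ at which $p_n$ is not open.

Then $(P_3)\iff(P_4)$. Indeed, let $\Gamma_0$ witness $(P_3)$, and let $\Gamma'\in X_4$ satisfy $\Gamma'|D=h(\Gamma_0)|D$. By (1) for the closed set $D$, $h^{-1}(\Gamma')|D=\Gamma_0|D$. So there is $\Gamma''\in X_3$ with $p_3(\Gamma'')=p_3(h^{-1}(\Gamma'))$ at which $p_3$ is not open. By (2) and (3), $p_4(h(\Gamma''))=p_4(\Gamma')$, and $p_4$ is not open at $h(\Gamma'')$. So $h(\Gamma_0)$ witnesses $(P_4)$. The converse is the same with $h^{-1}$.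

**Step 5: $(P_4)$ holds.** We show that the empty graph on $D$ lets us always add a cross pair. Let $\Gamma_0=\emptyset$, let $\Gamma'\in X_4$ with $\Gamma'|D=\emptyset$, and put
$$\Gamma''=(\Gamma'\cap K)\cup\{\alpha\beta\}.$$
As $\Gamma'\cap K$ has no $K_4$, a $K_4$ in $\Gamma''$ contains $\alpha$ and $\beta$. Let $w$ be one of its other two vertices. The edges $\alpha w,\beta w$ are in $K$. Since $\alpha\notin B$, the first gives $w\in A$. Since $\beta\notin A$, the second gives $w\in B$. So both other vertices lie in $D$, and they are adjacent in $\Gamma''$. But $\Gamma''|D=\Gamma'|D=\emptyset$. So $\Gamma''\in X_4$. Since $\alpha\beta\notin K$, $p_4(\Gamma'')=p_4(\Gamma')$, and by Lemma 5, $p_4$ is not open at $\Gamma''$.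

**Step 6: $(P_3)$ fails.** We show that, whatever is prescribed on $D$, all cross pairs can be blocked at once. Let $\Gamma_0\in X_3$ be arbitrary, pick $\delta\in D$, and put
$$\Gamma'=\Gamma_0|D\cup\{\delta x:x\in(A\cup B)\setminus D\}\subseteq K.$$
Every vertex outside $D$ has at most one neighbor in $\Gamma'$, so a triangle would lie in $D$, where $\Gamma'$ equals the triangle-free graph $\Gamma_0|D$. Hence $\Gamma'\in X_3$, and $\Gamma'|D=\Gamma_0|D$. Let $\Gamma''\in X_3$ with $p_3(\Gamma'')=p_3(\Gamma')=\Gamma'$. If $\Gamma''$ contained a cross pair $ab$, then $\{\delta,a,b\}$ would be a triangle. So $\Gamma''$ contains none, and $p_3$ is open at $\Gamma''$ by Lemma 6. Thus $\Gamma_0$ does not witness $(P_3)$.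

Steps 4–6 contradict each other. This proves Theorem 1. $\blacksquare$

## 5. Free sets and $d$-configurations

For general $d$ we need $d$ closed sets in place of two. Step 1 becomes the following free set lemma (Kuratowski).

**Lemma 7.** Let $d\ge1$, $|S|\ge\omega_d$, and let $\varphi$ assign to each finite $E\subseteq S$ a countable $\varphi(E)\subseteq S$. Then there are distinct $a_0,\dots,a_{d-1}\in S$ with $a_i\notin\varphi(\{a_j:j\ne i\})\cup\{a_j:j\ne i\}$ for all $i<d$.

*Proof.* Replacing $\varphi(E)$ by $\varphi(E)\cup E$, we may assume $E\subseteq\varphi(E)$. We use induction on $d$. For $d=1$ take $a_0\in S\setminus\varphi(\emptyset)$, which exists as $S$ is uncountable.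

For the step from $d$ to $d+1$, let $|S|\ge\omega_{d+1}$. Start with a subset of $S$ of size $\omega_d$ and close it off, in $\omega$ rounds, under $E\mapsto\varphi(E)$ for finite $E$. There are only $\omega_d$ finite subsets in each round, so this gives $M\subseteq S$ with $|M|=\omega_d$ and $\varphi(E)\subseteq M$ for all finite $E\subseteq M$. Pick $a_d\in S\setminus M$. Apply the case $d$ to $M$ and $\varphi^*(E)=\varphi(E\cup\{a_d\})\cap M$. This gives distinct $a_0,\dots,a_{d-1}\in M$ with $a_i\notin\varphi^*(\{a_j:j<d,\,j\ne i\})$. As $a_i\in M$, this says $a_i\notin\varphi(\{a_j:j\le d,\,j\ne i\})$ for $i<d$. Finally $a_d\notin M\supseteq\varphi(\{a_0,\dots,a_{d-1}\})$. $\square$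

The size of $S$ matters already for $d=2$. On $S=\omega_1$ let $\varphi(E)=\{\xi:\xi\le\max E\}$ and $\varphi(\emptyset)=\emptyset$. These sets are countable, but for $a<b$ we have $a\in\varphi(\{b\})$, so no pair is as required.

**Definition ($d$-configuration).** Let $d\ge2$. For $A_0,\dots,A_{d-1}\subseteq\kappa$ put
$$D=\bigcap_iA_i,\qquad T_i=\bigcap_{j\ne i}A_j\setminus A_i,\qquad T=\bigcup_iT_i.$$
$(A_i)_{i<d}$ is a *$d$-configuration* if $D$ is infinite and all $T_i\ne\emptyset$. A *transversal edge* is a set $e=\{s_0,\dots,s_{d-1}\}$ with $s_i\in T_i$ for each $i$.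

The sets $T_i$ are pairwise disjoint and disjoint from $D$, because $T_i$ misses $A_i$, while $T_j\subseteq A_i$ for $j\ne i$ and $D\subseteq A_i$. So transversal edges have $d$ elements. With $K=\bigcup_i[A_i]^d$, a transversal edge $e$ is not in $K$, because $s_i\notin A_i$ for each $i$.

*Example (toy configuration).* Let $D$ be infinite, let $t_0,\dots,t_{d-1}$ be distinct points outside $D$, and put $A_i=D\cup\{t_j:j\ne i\}$. Then $\bigcap_iA_i=D$ and $T_i=\{t_i\}$, and $\{t_0,\dots,t_{d-1}\}$ is the only transversal edge. For $d=2$ this is Section 1. For any $d=2$ configuration $\{A,B\}$, the transversal edges are the cross pairs.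

Let $h$ be as in Section 3 and $\kappa\ge\omega_d$. Then
$$\text{every finite subset of }\kappa\text{ lies in }D\text{ for some }d\text{-configuration of closed sets.}\tag{5}$$
Indeed, let $D_0\subseteq\kappa$ be countably infinite and contain the given finite set. Apply Lemma 7 to $S=\kappa$ and $\varphi(E)=\mathrm{cl}(D_0\cup E)$, which is countable. Put $A_i=\mathrm{cl}(D_0\cup\{a_j:j\ne i\})$. Then $a_i\notin A_i$ and $a_i\in A_j$ for $j\ne i$, so $a_i\in T_i$, and $D\supseteq D_0$.

## 6. Openness detects transversal edges, and so detects $d$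

Fix a $d$-configuration $(A_i)_{i<d}$ in $\kappa$, and let $K=\bigcup_i[A_i]^d$.

**Lemma 8.** Let $2\le d<n$, $X=X(\kappa,d,n)$, $p(\Gamma)=\Gamma\cap K$, $Z=p[X]$. Then $p:X\to Z$ is open at $\Gamma$ if and only if $\Gamma$ contains no transversal edge. Moreover, if $d<d'<n'$ and $K'=\bigcup_{i<d}[A_i]^{d'}$, then $p':X(\kappa,d',n')\to Z'$, $p'(\Gamma)=\Gamma\cap K'$, with $Z'$ the image of $p'$, is open at every point.

**Step 1: a transversal edge destroys openness.** This generalizes Lemma 5: we complete $e$ to an $n$-clique using new points of $D$, leaving out only $e$. Let $e=\{s_i:i<d\}\in\Gamma$ be transversal, $z=p(\Gamma)$, $U=\{\Gamma'\in X:e\in\Gamma'\}$. Let $F\supseteq e$ be finite. We find $z'\in Z\setminus p[U]$ with $z'|F=z|F$. Choose $\rho\in[D\setminus F]^{n-d}$ and put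
$$z'=z|F\cup([e\cup\rho]^d\setminus\{e\}).$$
A $d$-subset of $e\cup\rho$ other than $e$ omits some $s_i$. Since $s_j\in T_j\subseteq A_i$ for $j\ne i$ and $\rho\subseteq D\subseteq A_i$, it lies in $[A_i]^d$. So $z'\subseteq K$. As $(e\cup\rho)\cap F=e$, we have $[e\cup\rho]^d\cap[F]^d=\{e\}$, and so $z'|F=z|F$.

Let $\sigma$ be an $n$-clique of $z'$. First suppose there is $v\in\sigma\cap\rho$. A $d$-subset of $\sigma$ containing $v$ is in $z'$ but not in $[F]^d$, so it lies in $[e\cup\rho]^d$. As $d\ge2$, every point of $\sigma$ lies in such a subset, so $\sigma\subseteq e\cup\rho$. Both sets have $n$ elements, hence $\sigma=e\cup\rho$ and $e\in[\sigma]^d\subseteq z'\subseteq K$, which is false. Now suppose $\sigma\cap\rho=\emptyset$. An element of $[e\cup\rho]^d$ that misses $\rho$ equals $e$, so $[\sigma]^d\subseteq z|F\subseteq\Gamma$, contradicting $\Gamma\in X$. So $z'$ has no $n$-clique, and $z'\in Z$ by (4). If $\Gamma'\supseteq z'$ and $e\in\Gamma'$, then $e\cup\rho$ is an $n$-clique of $\Gamma'$. So $z'\notin p[U]$, and $p[U]$ is not a neighborhood of $z$.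

**Step 2: otherwise there is openness.** We lift nearby points $z'$ by putting back the forgotten edges inside $F$, as in Lemma 6. We treat both statements together. Let $d^*\in\{d,d'\}$, let $n^*>d^*$ be the corresponding clique size ($n$ or $n'$), and let $K^*=\bigcup_{i<d}[A_i]^{d^*}$. Let $\Gamma\in X(\kappa,d^*,n^*)$, and if $d^*=d$ assume that $\Gamma$ has no transversal edge. Let $F\subset\kappa$ be finite, and let $z'\subseteq K^*$ have no $n^*$-clique and satisfy $z'|F=\Gamma|F\cap K^*$. Put
$$\Gamma'=z'\cup(\Gamma|F\setminus K^*).$$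
Then $\Gamma'|F=\Gamma|F$ and $\Gamma'\cap K^*=z'$, so it suffices to show that $\Gamma'$ has no $n^*$-clique. Suppose $\sigma$ is one.

We have $\sigma\not\subseteq F$, since $\Gamma'|F=\Gamma|F$ has no $n^*$-clique. For each $i$, $\sigma\not\subseteq A_i$, since otherwise $[\sigma]^{d^*}\subseteq\Gamma'\cap K^*=z'$. Fix $v\in\sigma\setminus F$, choose any $s_i\in\sigma\setminus A_i$ for $i<d$, and let $S=\{s_i:i<d\}$. Repetitions are allowed, so $|S|\le d\le d^*$.

If $|S\cup\{v\}|\le d^*$, extend $S\cup\{v\}$ to some $\tau\in[\sigma]^{d^*}$. For each $i$, $\tau$ contains $s_i\notin A_i$, so $\tau\notin K^*$. As $v\in\tau$, $\tau\notin[F]^{d^*}$. So $\tau\notin\Gamma'$, contradicting $[\sigma]^{d^*}\subseteq\Gamma'$.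

Hence $|S\cup\{v\}|=d^*+1$. This forces $|S|\ge d^*$, so $d^*=d=|S|$. If $d^*=d'>d$, we have the contradiction we want. Let $d^*=d$. We have shown that $|S|=d$ for *every* choice of the points $s_i$. If $s_i\notin A_j$ for some $j\ne i$, we could rechoose $s_j:=s_i$ and get $|S|<d$, a contradiction. So $s_i\in A_j$ for all $j\ne i$, that is, $s_i\in T_i$ for every $i$. So $S\in[\sigma]^d\subseteq\Gamma'$ is a transversal edge. As $S\notin K$, it comes from $\Gamma|F\setminus K$, so $S\in\Gamma$. This contradicts the assumption on $\Gamma$. $\square$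

**Step 3: Theorem 2 for $d<d'$.** This part of the theorem needs nothing more. Suppose $\kappa\ge\omega_d$, $d<d'$, and $h:X(\kappa,d,n)\to X(\kappa,d',n')$ is a homeomorphism. By (5) there is a $d$-configuration of closed sets. Let $e$ be a transversal edge. By Lemma 8, $p$ is not open at $\{e\}\in X(\kappa,d,n)$, while $p'$ is open at $h(\{e\})$. This contradicts (3).

## 7. Which prescriptions on $A_J$ always admit a transversal edge

From now on $d=d'$. We first see how far the sentence $(P_n)$ goes, in the toy configuration with $d=2$. For $n=4$ and for $n=5$ the empty graph on $D$ is a witness: a $K_n$ created by adding $t_0t_1$ has $n-2\ge2$ vertices in $D$, pairwise adjacent. So $(P_4)$ and $(P_5)$ both hold, and the bare sentence does not separate $4$ from $5$. The *set* of witnesses contains more. For $n=4$ a graph is a witness iff it has no edge in $D$, and for $n=5$ iff it has no triangle in $D$: if $\rho\subseteq D$ is a clique with $n-2$ elements, the graph on $D$ together with all pairs $t_i\delta$ ($\delta\in\rho$) has no $K_n$, as $t_0t_1$ is missing and a clique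 containing one $t_i$ has at most $n-1$ vertices. The edge $t_0t_1$ cannot be added to it. So we should keep the whole set.

For $d\ge3$ there is a second obstacle. Take $d=3$ and the toy configuration. A potential $n$-clique on $\{t_0,t_1,t_2\}\cup\rho$ has $|\rho|=n-3$ points in $D$. For $n=4$ and $n=5$ this is less than $3$, so the clique has no triple inside $D$, and prescribing $\Gamma|D$ cannot prevent it. We must prescribe $\Gamma$ on a larger set. On $A_0\cap A_1=D\cup\{t_2\}$, the $4$-clique $\{t_0,t_1,t_2,u\}$ still has no triple there, but the $5$-clique $\{t_0,t_1,t_2,u,v\}$ has the triple $\{t_2,u,v\}$. Prescribing no triples at all on $D\cup\{t_2\}$ prevents the $5$-clique, while nothing prevents the $4$-clique.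

**Definition (the sets $R_J^n$).** Let $(A_i)_{i<d}$ be a $d$-configuration, $\emptyset\ne J\subseteq\{0,\dots,d-1\}$, $A_J=\bigcap_{i\in J}A_i$, and let $p(\Gamma)=\Gamma\cap K$ as before. $R_J^n\subseteq X(\kappa,d,n)$ is the set of all $\Gamma$ such that for every $\Gamma'\in X(\kappa,d,n)$ with $\Gamma'|A_J=\Gamma|A_J$ there is $\Gamma''\in X(\kappa,d,n)$ with $p(\Gamma'')=p(\Gamma')$ at which $p$ is not open.

Note that $D\subseteq A_J$, that $T_i\subseteq A_J$ for $i\notin J$ and $T_i\cap A_J=\emptyset$ for $i\in J$, and that $[A_J]^d\subseteq K$ because $J\ne\emptyset$.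

If $h:X(\kappa,d,n)\to X(\kappa,d,m)$ is a homeomorphism and the $A_i$ are closed, then
$$h[R_J^n]=R_J^m.\tag{6}$$
The argument is that of Section 4, Step 4. Let $\Gamma\in R_J^n$, and let $\Gamma'\in X(\kappa,d,m)$ with $\Gamma'|A_J=h(\Gamma)|A_J$. The set $A_J$ is closed, so $h^{-1}(\Gamma')|A_J=\Gamma|A_J$ by (1). Take $\Gamma''$ in the fiber of $h^{-1}(\Gamma')$ at which $p$ is not open. By (2) and (3), $h(\Gamma'')$ is in the fiber of $\Gamma'$, and the forgetting map of $X(\kappa,d,m)$ is not open there. So $h[R_J^n]\subseteq R_J^m$, and $h^{-1}$ gives the other inclusion.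

In combinatorial terms, for $z\in Z$,
$$p\text{ is not open at some }\Gamma''\text{ with }p(\Gamma'')=z\iff z\cup\{e\}\text{ has no }n\text{-clique for some transversal }e.\tag{7}$$
By Lemma 8 the left side says that some $\Gamma''\in X(\kappa,d,n)$ over $z$ contains a transversal edge $e$. Then $z\cup\{e\}\subseteq\Gamma''$ has no $n$-clique. Conversely, if $z\cup\{e\}$ has no $n$-clique, it is such a $\Gamma''$, since $e\notin K$.

So $\Gamma\in R_J^n$ says: however an opponent completes $\Gamma|A_J$ to some $z\in Z$, we can add a transversal edge to $z$.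

*Example.* Take the toy configuration with $d=2$, $n=4$, $J=\{0\}$, so $A_J=D\cup\{t_1\}$. The edge $t_0t_1$ cannot be added to $z$ iff there are $u,v\in D$ with $uv,t_0u,t_0v,t_1u,t_1v\in z$. If $\Gamma$ has a triangle $\{t_1,u,v\}$ with $u,v\in D$, the opponent plays $\Gamma|A_J\cup\{t_0u,t_0v\}$. This is $K_4$-free, since $t_0$ has only two neighbors, and it blocks $t_0t_1$. If $\Gamma$ has no such triangle, the opponent cannot block. So $\Gamma\in R_J^4$ iff $t_1$ lies in no triangle of $\Gamma|A_J$.

The next lemma gives a sufficient condition for membership and a sufficient condition for non-membership. They need not be complementary (a triangle inside $D$ that avoids $t_1$ is an obstacle to (1) but not to membership in the example), but together they suffice for us.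

**Lemma 9.** Let $2\le d<n$, $k=|J|$, $\Gamma\in X(\kappa,d,n)$.

1. If $\Gamma|A_J$ has no $(n-k)$-clique contained in $A_J$, then $\Gamma\in R_J^n$.
2. If there is $\rho\in[D]^{n-d}$ with $[\rho\cup(e\cap A_J)]^d\subseteq\Gamma$ for all transversal $e$, then $\Gamma\notin R_J^n$.

**Step 1: proof of (1).** We show that any transversal edge can be added, because an $n$-clique it creates would leave an $(n-k)$-clique in $A_J$. Let $\Gamma'\in X(\kappa,d,n)$ with $\Gamma'|A_J=\Gamma|A_J$, let $z=\Gamma'\cap K$, and let $e=\{s_i:i<d\}$ be transversal. Suppose $\sigma$ is an $n$-clique of $z\cup\{e\}$. As $z$ has none, $e\subseteq\sigma$.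

Let $v\in\sigma\setminus e$ and $i<d$. The set $(e\setminus\{s_i\})\cup\{v\}$ is a $d$-subset of $\sigma$ different from $e$, so it lies in $z\subseteq K$ and is contained in some $A_j$. For $l\ne i$ it contains $s_l\notin A_l$, so $j\ne l$. Hence $j=i$ and $v\in A_i$. As $i$ was arbitrary, $v\in D$. So $\sigma\setminus e\subseteq D$, and
$$\sigma\cap A_J=(\sigma\setminus e)\cup\{s_i:i\notin J\}$$
has $(n-d)+(d-k)=n-k$ elements. Its $d$-subsets are different from $e$, as $J\ne\emptyset$ means that some $s_i$ is missing. So they lie in $z|A_J$, and $z|A_J=\Gamma'|A_J=\Gamma|A_J$ because $[A_J]^d\subseteq K$. Thus $\sigma\cap A_J$ is an $(n-k)$-clique of $\Gamma|A_J$ contained in $A_J$, contrary to hypothesis. So $z\cup\{e\}$ has no $n$-clique, and (7) gives the required $\Gamma''$.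

**Step 2: the opponent's move in (2).** We define one completion $z$ of $\Gamma|A_J$ that will block all transversal edges. Let
$$z=\Gamma|A_J\cup\mathcal T,$$
$$\mathcal T=\{\tau\in[\rho\cup T]^d:\ |\tau\cap T_i|\le1\text{ for all }i,\ \ \tau\cap T_i=\emptyset\text{ for some }i,\ \ \tau\not\subseteq A_J\}.$$
If $\tau\in\mathcal T$ misses $T_i$, then $\tau\subseteq\rho\cup\bigcup_{j\ne i}T_j\subseteq A_i$. So $z\subseteq K$. As no member of $\mathcal T$ is contained in $A_J$, we have $z|A_J=\Gamma|A_J$.

**Step 3: the move is legal.** We check that $z$ has no $n$-clique. Suppose $\sigma$ is one. If $\sigma\subseteq A_J$, then $[\sigma]^d\subseteq z|A_J\subseteq\Gamma$, which is impossible. So there is $t\in\sigma\setminus A_J$. Every $d$-subset of $\sigma$ containing $t$ is in $z$ and not contained in $A_J$, so it is in $\mathcal T$. As $d\ge2$, these subsets cover $\sigma$, so $\sigma\subseteq\rho\cup T$. As $\rho\subseteq D\subseteq A_J$, $t\in T$.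

We claim that $|\sigma\cap T_i|\le1$ for each $i$. Suppose $x\ne y$ are both in $\sigma\cap T_i$. If $d\ge3$ or $t\in\{x,y\}$, some $\tau\in[\sigma]^d$ contains $t,x,y$. Then $\tau\in\mathcal T$ but $|\tau\cap T_i|\ge2$, a contradiction. If $d=2$ and $t\notin\{x,y\}$, then $\{t,x\}\in\mathcal T$ is contained in $T=T_0\cup T_1$ and misses one of $T_0,T_1$, so it has two points in the other, a contradiction.

So $|\sigma\cap T|\le d$, while $|\sigma\cap\rho|\le n-d$ and $|\sigma|=n$. Hence equality holds in both, and $\sigma=\rho\cup e$ with $e$ transversal. Then $e\in[\sigma]^d\subseteq z\subseteq K$, which is false. So $z\in X(\kappa,d,n)$, and $\Gamma'=z$ is an admissible choice in the definition of $R_J^n$, with $p(z)=z$.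

**Step 4: the move blocks every transversal edge.** We show that $z\cup\{e\}$ has the $n$-clique $e\cup\rho$ for each transversal $e=\{s_i:i<d\}$. Let $\tau\in[e\cup\rho]^d\setminus\{e\}$. Then $\tau$ omits some $s_i$. As $\rho\cap T=\emptyset$, we have $\tau\cap T_j\subseteq\{s_j\}$ for all $j$. So $\tau$ misses $T_i$, and $|\tau\cap T_j|\le1$ for all $j$. If $\tau\not\subseteq A_J$, then $\tau\in\mathcal T\subseteq z$. If $\tau\subseteq A_J$, then $\tau\in[\rho\cup(e\cap A_J)]^d\subseteq\Gamma$ by hypothesis, so $\tau\in\Gamma|A_J\subseteq z$. Hence $[e\cup\rho]^d\subseteq z\cup\{e\}$. By (7), $p$ is open at every $\Gamma''\in X(\kappa,d,n)$ with $p(\Gamma'')=z$. So $\Gamma\notin R_J^n$. $\square$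

## 8. Descent from $n$ to $n-d$, and Theorem 2 for $d=d'$

**Lemma 10.** Let $\kappa\ge\omega_d$, and let $h:X(\kappa,d,n)\to X(\kappa,d,m)$ be a homeomorphism, $2\le d<n,m$.

1. $h[X(\kappa,d,n-d)]=X(\kappa,d,m-d)$.
2. For every $d$-configuration and $|J|=k\in\{1,\dots,d\}$: if $n-k\ge d$, then $\emptyset\in R_J^n$; if $n-k<d$, then $R_J^n=\emptyset$. The same holds with $m$ in place of $n$.

*Proof.* (1) This part uses the smallest of the sets $A_J$. Let $J=\{0,\dots,d-1\}$, so $A_J=D$, $k=d$, and $e\cap A_J=\emptyset$ for transversal $e$. If $\Gamma\in X(\kappa,d,n)$ has no $(n-d)$-clique, then $\Gamma\in R_J^n$ for every $d$-configuration of closed sets, by Lemma 9(1). If $\Gamma$ has an $(n-d)$-clique $\rho$, choose by (5) a $d$-configuration of closed sets with $\rho\subseteq D$. Then $[\rho]^d\subseteq\Gamma$, so $\Gamma\notin R_J^n$ by Lemma 9(2). A hypergraph without $(n-d)$-cliques has no $n$-cliques, so $X(\kappa,d,n-d)\subseteq X(\kappa,d,n)$, and we have shown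
$$X(\kappa,d,n-d)=\bigcap R_J^n,$$
where the intersection is over all $d$-configurations of closed sets of $h$. The same holds for $m$ with the same configurations. Now apply (6).

(2) This part uses the intermediate sets $A_J$. If $n-k\ge d$, an $(n-k)$-set has a $d$-subset, so the empty hypergraph has no $(n-k)$-clique, and Lemma 9(1) gives $\emptyset\in R_J^n$. If $n-k<d$, take any $\rho\in[D]^{n-d}$. For transversal $e$,
$$|\rho\cup(e\cap A_J)|=(n-d)+(d-k)=n-k<d,$$
so $[\rho\cup(e\cap A_J)]^d=\emptyset\subseteq\Gamma$ for every $\Gamma$. By Lemma 9(2) no $\Gamma$ is in $R_J^n$. The argument for $m$ is the same. $\square$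

**Proof of Theorem 2.** The case $d<d'$ was Step 3 of Section 6. Let $d=d'$, $\kappa\ge\omega_d$, and suppose $X(\kappa,d,n)\cong X(\kappa,d,m)$ for some $d<n<m$. Choose such a pair with $n$ minimal, and a homeomorphism $h:X(\kappa,d,n)\to X(\kappa,d,m)$. There are three cases.

**Case $n>2d$.** Here we descend. By Lemma 10(1), $h$ restricts to a homeomorphism $X(\kappa,d,n-d)\cong X(\kappa,d,m-d)$, and $d<n-d<m-d$. This contradicts the minimality of $n$.

**Case $n=2d$.** Here the descent reaches a one-point space. By Lemma 10(1), $X(\kappa,d,d)$, which is one point, is homeomorphic to $X(\kappa,d,m-d)$, which is infinite as $m-d>d$. Contradiction.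

**Case $d<n<2d$.** Here we choose $A_J$ so that $n$ is just below the threshold of Lemma 10(2). Let $k=n-d+1\in\{2,\dots,d\}$, take a $d$-configuration of closed sets by (5), and let $|J|=k$. Then $n-k=d-1<d$, so $R_J^n=\emptyset$. Also $m-k\ge n+1-k=d$, so $\emptyset\in R_J^m$, and $R_J^m$ is nonempty. This contradicts (6). $\blacksquare$

For $d=2$, $n=3$, $m=4$ we are in the third case with $k=2$ and $A_J=D$, which is the argument of Section 4.

## 9. The classification

**Proof of Corollary 3.** Suppose $X(\kappa,d,n)\cong X(\kappa',d',n')$. First we recover $\kappa$. As a subspace of $2^{[\kappa]^d}$, $X(\kappa,d,n)$ has weight at most $\kappa$. The subspace $\{\{e\}:e\in[\kappa]^d\}$ is discrete, since $\{e\}$ is its only element in the open set $\{\Gamma:e\in\Gamma\}$, and it has size $\kappa$. By Fact C the weight is exactly $\kappa$. So $\kappa=\kappa'$. If $\kappa\ge\omega_{\min(d,d')}$, Theorem 2, with the roles of the two spaces exchanged if $d>d'$, gives $(d,n)=(d',n')$. Otherwise $\kappa<\omega_{\min(d,d')}$, which is the other alternative.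

Conversely, let $\kappa=\kappa'$. If $(d,n)=(d',n')$, the spaces are equal. If $\kappa<\omega_{\min(d,d')}$, then both are homeomorphic to $2^\kappa$ by the quoted result. $\square$

The hypothesis $\kappa\ge\omega_d$ in Theorem 2 is optimal: for $d\le d'$ and $\omega\le\kappa<\omega_d$ the quoted result makes both spaces homeomorphic to $2^\kappa$. On the other side of the threshold, for every $\kappa\ge\omega_2$ the spaces $X(\kappa,2,3),X(\kappa,2,4),X(\kappa,2,5),\dots$ are pairwise non-homeomorphic.
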